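\title{Local unconditional structure does not imply its Dubinsky--Pe\l czy\'nski--Rosenthal form}

\begin{abstract}
A Banach space has local unconditional structure (l.u.st.) if the inclusions of its finite-dimensional subspaces factor uniformly through finite-dimensional spaces with unconditional bases. It has DPR l.u.st.\ if every finite-dimensional subspace is contained in a finite-dimensional subspace with a uniformly unconditional basis. We show that the first property does not imply the second, for real and for complex scalars. The counterexample is a reflexive space of cotype $2$ and of type $p$ for every $p<2$; it is complemented in a reflexive space with a $1$-unconditional basis, but it has no unconditional basis and is not isomorphic to a Banach lattice. The proof compares two estimates for an alternating trace form evaluated on compressed multiplication operators over a discrete torus.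
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $F$ be a finite-dimensional Banach space over $\mathbb R$ or $\mathbb C$. The \emph{unconditional constant} of a basis $(f_r)$ of $F$ is the smallest $K$ such that
\[
\Big\|\sum_r\varepsilon_ra_rf_r\Big\|\le K\,\Big\|\sum_ra_rf_r\Big\|
\]
for all scalars $a_r$ and all signs $\varepsilon_r=\pm1$, and $\mathrm{ub}(F)$ is the infimum of these constants over all bases of $F$. Thus $\mathrm{ub}(F)\ge1$ measures how far $F$ is from having coordinates whose signs the norm does not see; for instance $\mathrm{ub}(\ell_p^d)=1$. We write $\mathrm{ub}_{\mathbb R}$ or $\mathrm{ub}_{\mathbb C}$ when the scalar field matters. There are two ways of saying that an infinite-dimensional space has such coordinates locally.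

\begin{definition}\label{def:lust}
Let $X$ be a Banach space.
\begin{itemize}
\item[(a)] $X$ has \emph{local unconditional structure} (l.u.st.), in the sense of Gordon and Lewis, if there is $\lambda<\infty$ such that for every finite-dimensional subspace $E\subset X$ there are a finite-dimensional Banach space $U$ and operators $u:E\to U$, $v:U\to X$ such that $vu$ is the inclusion $E\hookrightarrow X$ and $\|u\|\,\|v\|\,\mathrm{ub}(U)\le\lambda$.
\item[(b)] $X$ has \emph{DPR l.u.st.}, in the sense of Dubinsky, Pe\l czy\'nski and Rosenthal, if there is $\lambda>1$ such that every finite-dimensional subspace $E\subset X$ is contained in a finite-dimensional subspace $F\subset X$ with $\mathrm{ub}(F)<\lambda$.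
\end{itemize}
\end{definition}

Both properties are invariant under isomorphisms, since $\mathrm{ub}(AF)\le\|A\|\,\|A^{-1}\|\,\mathrm{ub}(F)$ for an isomorphism $A$. The difference is where the good space lives: inside $X$ in (b), anywhere in (a). So (b) implies (a), with $U=F$ and $u,v$ the inclusions. Property (a) passes to complemented subspaces, because $v$ can be composed with the projection; nothing of this kind is visible for (b), since the image of $F$ under a projection has no evident basis. The following problem is recorded as open in \cite{problem}.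

\medskip
\noindent\textbf{Problem.} Does every Banach space with l.u.st.\ have DPR l.u.st.?
\medskip

The simplest cases suggest a positive answer. In a Hilbert space every subspace has an orthonormal basis, so one can take $F=E$. At the other extreme, a space with much room can absorb the outside space $U$.

\begin{example}\label{ex:room}
Let $E\subset Z$ and let $u,v,U$ be a factorization as in (a), normalized so that $\|u\|=1\le\|v\|\le\lambda$. Let $q:U\to U/u(E)$ be the quotient map and $j:U/u(E)\to c_0$ an operator with $\frac12\|w\|\le\|jw\|\le\|w\|$ (use finitely many functionals that norm a $\frac12$-net of the unit sphere). Define $\Psi:U\to Z\oplus_\infty c_0$ by $\Psi w=(vw,jqw)$. Then $\Psi(ue)=(e,0)$ and $\|\Psi\|\le\lambda$. Given $w$, choose $e\in E$ such that $w'=w-ue$ has norm $\|qw\|\le2\|\Psi w\|$. Since $e=vw-vw'$, we get $\|w\|\le\|e\|+\|w'\|\le\|vw\|+(\lambda+1)\|w'\|\le(2\lambda+3)\|\Psi w\|$. So $F=\Psi(U)$ contains $E$ and $\mathrm{ub}(F)\le\lambda(2\lambda+3)\,\mathrm{ub}(U)$.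
\end{example}

More generally, Figiel, Johnson and Tzafriri showed that l.u.st.\ and DPR l.u.st.\ are equivalent for spaces that have no cotype $q$ for any $q<\infty$ (type and cotype are recalled in Section~\ref{sec:prelim}). Nevertheless the answer to the problem is negative.

\begin{theorem}\label{thm:A}
There are a complex reflexive Banach space $V=(\bigoplus_{j\ge1}U_j)_2$ with a $1$-unconditional basis and $\dim U_j<\infty$, a bounded projection $\mathbf P=\bigoplus_j\Pi_j$ on $V$ with range $X=(\bigoplus_jE_j)_2$, $E_j=\Pi_jU_j$, integers $n_j\to\infty$ and $c>0$ such that every finite-dimensional real subspace $F\subset X$ containing $E_j$ satisfies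
\[
\mathrm{ub}_{\mathbb R}(F)\ge c\,n_j^{1/16}.
\]
Consequently $X$ has l.u.st.\ and fails DPR l.u.st., both as a complex and as a real space.
\end{theorem}

\begin{theorem}\label{thm:B}
The space $X$ of Theorem~\ref{thm:A} has the following properties.
\begin{enumerate}
\item $X$ is reflexive, has an unconditional finite-dimensional decomposition $(E_j)$, has cotype $2$ and type $p$ for every $p<2$, and is complemented in a reflexive space $V$ with a $1$-unconditional basis; $V$ also has cotype $2$.
\item $X$ has no unconditional basis and is not isomorphic to a Banach lattice (real or complex). Hence complemented subspaces of spaces with an unconditional basis need not have an unconditional basis, nor DPR l.u.st.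
\item For absolute constants $\lambda_0$ and $c>0$, the spaces $E_j$ are $\lambda_0$-complemented in spaces with $1$-unconditional bases, while $\mathrm{ub}(E_j)\ge c\,n_j^{1/16}\to\infty$.
\end{enumerate}
\end{theorem}

Type $2$ cannot be added in (1): by Kwapie\'n's theorem a space of type $2$ and cotype $2$ is isomorphic to a Hilbert space, which has DPR l.u.st.

\begin{theorem}\label{thm:C}
For a Banach space $Z$ the following are equivalent: (a) $Z$ has l.u.st.; (b) $Z\oplus c_0$ has DPR l.u.st.; (c) $Z$ is isomorphic to a complemented subspace of a space with DPR l.u.st.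
\end{theorem}

Thus l.u.st.\ is exactly the closure of DPR l.u.st.\ under passing to complemented subspaces, and by Theorem~\ref{thm:A} this closure is strictly larger.

Section~\ref{sec:inv} introduces the obstruction to an unconditional basis and runs the argument in a model case. The proof then needs three objects: a well-localized projection over a discrete torus on which the obstruction does not vanish (Section~\ref{sec:proj}); Orlicz norms on the fibers over the torus in which operators between distant fibers have small trace (Sections~\ref{sec:norms} and~\ref{sec:traces}); and an arrangement of the blocks $E_j$ in which none of them finds in the others the room that $c_0$ offers in Example~\ref{ex:room} (Section~\ref{sec:main}, where Theorem~\ref{thm:A} is proved). Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Section~\ref{sec:more}.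

\section{Conventions and standard facts}\label{sec:prelim}

The symbols $\varepsilon_i$ and $\delta_r$ denote independent uniformly distributed signs, $\mathbb E$ is the expectation, and $\mathrm i$ is the imaginary unit. We fix $\beta=200$. The letters $C,C',\dots$ denote absolute constants; they may depend on $\beta$ and on the function $h$ fixed in Section~\ref{sec:proj}.

\subsection*{Traces}
Unless said otherwise, operators on a complex space are only assumed real-linear, and $\operatorname{Tr}$ is the trace over $\mathbb R$. On $\mathbb C^N$ with unit vectors $e_i$, the real basis $(e_i,\mathrm ie_i)$ gives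
\begin{equation}\label{eq:realtrace}
\operatorname{Tr}Z=\sum_{\eta\in\{1,\mathrm i\}}\sum_{i=1}^N\operatorname{Re}\,\bar\eta\,\big(Z(\eta e_i)\big)_i .
\end{equation}
In particular $\operatorname{Tr}Z=2\operatorname{Re}\operatorname{Tr}_{\mathbb C}Z$ if $Z$ is complex-linear.

\subsection*{Diagonal operators}
Let $(f_r)_{r\le d}$ be a basis of $F$ with unconditional constant $K$ and biorthogonal functionals $f_r^*$. For $\mu\in\mathbb R^d$ let $\Delta_\mu f_r=\mu_rf_r$. The cube $[-1,1]^d$ is the convex hull of its vertices, so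
\begin{equation}\label{eq:mult}
\|\Delta_\mu\|\le K\|\mu\|_\infty,\qquad\text{in particular}\qquad\|f_r^*\|\,\|f_r\|\le K .
\end{equation}
If $A$ is an operator on $F$, linear over the field of the basis, then conjugation by $\Delta_\delta$ multiplies its $(r,s)$ matrix entry by $\delta_r\delta_s$. Hence
\begin{equation}\label{eq:diag}
\mathbb E_\delta\,\Delta_\delta A\Delta_\delta\ \text{ is the diagonal operator with entries }f_r^*(Af_r).
\end{equation}

\begin{lemma}\label{lem:rc}
If $(f_r)$ is a basis of a complex space $F$ with unconditional constant $K$, then $(f_r,\mathrm if_r)$ is a real basis with unconditional constant at most $2K$. Hence $\mathrm{ub}_{\mathbb R}(F)\le2\,\mathrm{ub}_{\mathbb C}(F)$.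
\end{lemma}

\begin{proof}
For $z_r=a_r+\mathrm ib_r$ and signs $\varepsilon_r,\varepsilon_r'$ the number $\varepsilon_ra_r+\mathrm i\varepsilon_r'b_r$ has the modulus of $z_r$, so it equals $\zeta_rz_r$ with $|\zeta_r|=1$. The multiplier $(\zeta_r)$ is $\Delta_{\operatorname{Re}\zeta}+\mathrm i\Delta_{\operatorname{Im}\zeta}$ and has norm at most $2K$ by \eqref{eq:mult}.
\end{proof}

\begin{lemma}\label{lem:compl}
Let $V$ have a $1$-unconditional basis and let $\mathbf P$ be a bounded projection of $V$ onto $X$. Then $X$ has l.u.st.\ with constant $2\|\mathbf P\|$.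
\end{lemma}

\begin{proof}
Let $\pi_m$ be the projection onto the span $V_m$ of the first $m$ basis vectors; $\|\pi_m\|\le1$ and $\mathrm{ub}(V_m)=1$. The operators $A_m=\mathbf P\pi_m|_X$ are uniformly bounded and converge pointwise to the identity of $X$. Let $E\subset X$ with $1\le d=\dim E<\infty$ and put $\eta=\frac1{2d+2}$. Choose $m$ with $\|A_mx-x\|\le\eta\|x\|$ for $x\in E$. The factorization $A_m|_E=(\mathbf P|_{V_m})(\pi_m|_E)$ gives only an approximation of the inclusion, and we correct it. Let $G:A_m(E)\to E$ be the inverse of $A_m|_E$; for $y=A_mx$ we have $\|y\|\ge(1-\eta)\|x\|$, so $\|Gy-y\|\le\frac\eta{1-\eta}\|y\|$. By Auerbach's lemma $A_m(E)$ has a basis $(y_i)_{i\le d}$ with $\|y_i\|=\|y_i^*\|=1$; extending the $y_i^*$ to $X$ gives a projection $\Pi'$ of $X$ onto $A_m(E)$ of norm at most $d$. Put $B=\mathrm{Id}+(G-\mathrm{Id})\Pi'$. Then $\|B\|\le1+\frac{d\eta}{1-\eta}\le2$ and $BA_mx=x$ for $x\in E$. Take $u=\pi_m|_E$ and $v=B\mathbf P|_{V_m}$.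
\end{proof}

\subsection*{Type and cotype}
A Banach space $W$ has \emph{type $p$} ($1\le p\le2$), respectively \emph{cotype $q$} ($2\le q<\infty$), with constant $C$ if for all finite families $(w_i)$ in $W$
\[
\Big(\mathbb E\Big\|\sum\varepsilon_iw_i\Big\|^2\Big)^{1/2}\le C\Big(\sum\|w_i\|^p\Big)^{1/p},\quad\text{resp.}\quad\Big(\sum\|w_i\|^q\Big)^{1/q}\le C\Big(\mathbb E\Big\|\sum\varepsilon_iw_i\Big\|^2\Big)^{1/2}.
\]
We say that $W$ has \emph{type $2$ for $M$ vectors} if the first inequality, with $p=2$, holds for families of at most $M$ vectors. In a Hilbert space $\mathbb E\|\sum\varepsilon_iw_i\|^2=\sum\|w_i\|^2$, so every finite-dimensional space has type $2$ with some constant. These properties pass to subspaces. Type $2$ (for $M$ vectors) and cotype $2$ pass to $\ell_2$-sums $(\bigoplus_kW_k)_2$ with the supremum of the constants, because $\mathbb E\|\sum_i\varepsilon_iw_i\|^2=\sum_k\mathbb E\|\sum_i\varepsilon_iw_i^k\|^2$. Kahane's inequality says that there is an absolute constant $\kappa$ such that in every Banach space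
\[
\Big(\mathbb E\Big\|\sum\varepsilon_iw_i\Big\|^2\Big)^{1/2}\le\kappa\,\mathbb E\Big\|\sum\varepsilon_iw_i\Big\|.
\]

\subsection*{Orlicz norms}
Let $\varphi:[0,\infty)\to[0,\infty)$ be convex and strictly increasing with $\varphi(0)=0$. For $a\in\mathbb C^N$ put $\Phi(a)=\sum_i\varphi(|a_i|)$ and $\|a\|_\varphi=\inf\{s>0:\Phi(a/s)\le1\}$; this is the Luxemburg norm, and $\ell^N_\varphi$ is $\mathbb C^N$ with this norm. It is a \emph{symmetric lattice norm}: it is invariant under permutations of coordinates, and $|a|\le|a'|$ implies $\|a\|\le\|a'\|$. By continuity, $\|a\|_\varphi\le1$ if and only if $\Phi(a)\le1$. Convexity gives $\Phi(a/s)\le\Phi(a)/s$ for $s\ge1$, and therefore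
\begin{equation}\label{eq:orl}
\|a\|_\varphi\le\max(1,\Phi(a))\le1+\Phi(a);\qquad\varphi\le s\,\varphi_1,\ s\ge1\ \Longrightarrow\ \|a\|_\varphi\le s\,\|a\|_{\varphi_1}.
\end{equation}

\section{An obstruction to simultaneous diagonalization}\label{sec:inv}

\subsection{Compressed multiplications}\label{sub:toep}
Let $\Omega_1$ be a finite set and let $(\psi_x)_{x\in\Omega_1}$ be vectors in a finite-dimensional complex Hilbert space $\mathcal H$ with $\sum_x|\langle f,\psi_x\rangle|^2=\|f\|^2$ for all $f$. Then $Jf=(\langle f,\psi_x\rangle)_x$ is an isometry of $\mathcal H$ into $\ell_2(\Omega_1)$, and $P_1=JJ^*$ is the orthogonal projection onto its range, with kernel $P_1(x,x')=\langle\psi_{x'},\psi_x\rangle$. For $g:\Omega_1\to\mathbb C$ let $M_g$ be multiplication by $g$ and let $T_g=P_1M_g|_{P_1\mathbb C^{\Omega_1}}$ be its compression. Via $J$, the operator $T_g$ is unitarily equivalent to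
\begin{equation}\label{eq:berezin}
J^*M_gJ=\sum_xg(x)\,\psi_x\psi_x^* .
\end{equation}
Multiplications commute; their compressions need not. To measure this, put for complex-linear operators
\[
\nu_3(X_0,X_1,X_2)=\operatorname{Tr}_{\mathbb C}\big(X_0[X_1,X_2]\big)=\operatorname{Tr}_{\mathbb C}(X_0X_1X_2)-\operatorname{Tr}_{\mathbb C}(X_0X_2X_1).
\]
By the cyclicity of the trace, $\nu_3$ is invariant under cyclic permutations of its arguments; hence it is alternating, and it vanishes as soon as two arguments commute. For self-adjoint $X_k$,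
\begin{equation}\label{eq:imag}
\overline{\nu_3(X_0,X_1,X_2)}=\operatorname{Tr}_{\mathbb C}\big([X_2,X_1]X_0\big)=-\nu_3(X_0,X_1,X_2),\qquad\text{so }\nu_3\in\mathrm i\mathbb R .
\end{equation}
We write $\tau(g_0,g_1,g_2)=\nu_3(T_{g_0},T_{g_1},T_{g_2})$.

\begin{example}\label{ex:oct}
Let $\mathcal H=\mathbb C^2$ and
\[
\sigma_1=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad\sigma_2=\begin{pmatrix}0&-\mathrm i\\\mathrm i&0\end{pmatrix},\qquad\sigma_3=\begin{pmatrix}1&0\\0&-1\end{pmatrix},
\]
so that $[\sigma_1,\sigma_2]=2\mathrm i\sigma_3$. Let $\Omega_1=\{\pm e_1,\pm e_2,\pm e_3\}\subset\mathbb R^3$ be the vertices of the octahedron, and let $\psi_{\pm e_k}$ be an eigenvector of $\sigma_k$ for the eigenvalue $\pm1$ with norm $3^{-1/2}$. Then $\psi_{\pm e_k}\psi_{\pm e_k}^*=\frac16(\mathrm{Id}\pm\sigma_k)$, and these six matrices add up to $\mathrm{Id}$. If $g_k$ is the $k$-th coordinate function, \eqref{eq:berezin} gives $\frac13\sigma_k$, and $\tau(g_3,g_1,g_2)=\frac1{27}\operatorname{Tr}_{\mathbb C}(2\mathrm i\sigma_3^2)=\frac{4\mathrm i}{27}\ne0$.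
\end{example}

For a function $a$ and an operator $Z$ put $\partial_aZ=[M_a,Z]$. This is a derivation, $\partial_a(Z_1Z_2)=(\partial_aZ_1)Z_2+Z_1\partial_aZ_2$. For any idempotent $\Pi$,
\begin{equation}\label{eq:curv}
\Pi(\partial_a\Pi)(\partial_b\Pi)\Pi=(\Pi M_a\Pi-\Pi M_a)(M_b\Pi-\Pi M_b\Pi)=\Pi M_a\Pi M_b\Pi-\Pi M_{ab}\Pi ,
\end{equation}
as the two products that start with $\Pi M_a\Pi$ cancel. Exchanging $a$ and $b$ and subtracting expresses the commutator of two compressions through \emph{two} derivations of $\Pi$.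

\subsection{The model argument}\label{sub:model}
Let $U=\bigoplus_{x\in\Omega_1}U_x$ with $U_x=\mathbb C^N$, with some norm, let $\Pi=P_1\otimes\mathrm{Id}$, $E=\Pi U$, and $T_k=\Pi M_{g_k}|_E$ for $k=0,1,2$. Then $\nu_3(T_0,T_1,T_2)=N\tau(g_0,g_1,g_2)$. Suppose that $E$ itself has a complex basis with unconditional constant $K$. Let $\widehat T_k=\mathbb E\,\Delta_\delta T_k\Delta_\delta$ be the diagonal part of $T_k$ and $D_k=T_k-\widehat T_k$; since $\Delta_\delta^2=\mathrm{Id}$, we have $D_k=\mathbb E\,[T_k,\Delta_\delta]\Delta_\delta$. Replace the $T_k$ by the $\widehat T_k$ one at a time: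
\[
\nu_3(T_0,T_1,T_2)=\nu_3(D_0,T_1,T_2)+\nu_3(\widehat T_0,D_1,T_2)+\nu_3(\widehat T_0,\widehat T_1,D_2)+\nu_3(\widehat T_0,\widehat T_1,\widehat T_2).
\]
Diagonal operators commute, so the last two terms vanish and
\begin{equation}\label{eq:model}
N\tau(g_0,g_1,g_2)=\operatorname{Tr}_{\mathbb C}\big(D_0[T_1,T_2]\big)+\operatorname{Tr}_{\mathbb C}\big(D_1[T_2,\widehat T_0]\big).
\end{equation}
In Example~\ref{ex:oct}, with $(T_0,T_1,T_2)=\frac13(\sigma_3,\sigma_1,\sigma_2)$ and the standard basis, $D_0=0$ and $D_1=T_1$: the second term carries the whole value, and $D_1$ is not small.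

Now let $\Omega_1$ be a two-dimensional grid with about $n^2$ points, and let the $g_k$ be $(C/n)$-Lipschitz. The derivation $\partial_g$ multiplies the block of an operator from $U_y$ to $U_x$ by $g(x)-g(y)$, which is at most $C|x-y|/n$. Suppose that the norm on $U$ is such that blocks between distant points contribute little to traces, \emph{for all operators of bounded norm}. Then every derivation gains a factor $1/n$. The trace that defines $N\tau$ contains two derivations, by \eqref{eq:curv}, so its natural size is $n^2\cdot N\cdot n^{-2}=N$, and we shall see that this size is attained. Each term on the right of \eqref{eq:model} contains three: one in $D_k$, and two in $[T_1,T_2]$ or in $[T_2,\widehat T_0]=[T_2,T_0]-[T_2,D_0]$. So the right side is at most a power of $K$ times $N/n$, and $K$ must grow with $n$.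

Apart from constructing $P_1$ and the norm, two points separate this from a proof of Theorem~\ref{thm:A}. First, the basis is a basis of a larger space $F\supset E$, and $\Delta_\delta$ does not preserve $E$; this is dealt with in Section~\ref{sec:main}. Second, the basis is real, so the operators $\Delta_\delta$ are only real-linear and only the real trace is available. By \eqref{eq:imag} the real trace of $T_0[T_1,T_2]$ is $2N\operatorname{Re}\tau=0$. Inserting a factor $\mathrm i$ destroys the alternation on which \eqref{eq:model} rests: on $\mathbb C$, with $X_0=X_1$ the complex conjugation and $X_2=\mathrm i$, one has $\operatorname{Tr}(\mathrm iX_0[X_1,X_2])=\operatorname{Tr}(\mathrm i\cdot2\mathrm i)=-4$. The remedy is to square $\tau$, which makes it real. This doubles the dimension of the grid and leads to a form in five variables.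

\subsection{The form in five variables}
For real-linear operators $X_0,\dots,X_4$ on a finite-dimensional space put
\[
\nu(X_0,\dots,X_4)=\operatorname{Tr}\big(X_0\,s_4(X_1,\dots,X_4)\big),\qquad s_4(X_1,\dots,X_4)=\sum_{\sigma\in\mathfrak S_4}\operatorname{sgn}(\sigma)X_{\sigma1}X_{\sigma2}X_{\sigma3}X_{\sigma4}.
\]

\begin{lemma}\label{lem:nu}
\begin{itemize}
\item[(a)] $\nu$ is real-multilinear and alternating in its five arguments.
\item[(b)] With $A\circ B=AB+BA$,
\[
s_4=[X_1,X_2]\circ[X_3,X_4]-[X_1,X_3]\circ[X_2,X_4]+[X_1,X_4]\circ[X_2,X_3].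
\]
\item[(c)] Let $A_0,A_1,A_2$ be self-adjoint operators on a complex Hilbert space $\mathcal H$ of finite dimension, and $\tau=\nu_3(A_0,A_1,A_2)$. On $\mathcal H\otimes\mathcal H\otimes\mathbb C^N$,
\[
\nu\big(A_0\otimes A_0\otimes1,\ A_1\otimes1\otimes1,\ A_2\otimes1\otimes1,\ 1\otimes A_1\otimes1,\ 1\otimes A_2\otimes1\big)=-4N|\tau|^2 .
\]
\end{itemize}
\end{lemma}

\begin{proof}
(a) The sum $\sum_{\sigma\in\mathfrak S_5}\operatorname{sgn}(\sigma)\operatorname{Tr}(X_{\sigma0}\cdots X_{\sigma4})$ is alternating. Rotating a product cyclically until $X_0$ stands first changes neither the trace nor the sign, since cyclic permutations of five letters are even. So the sum equals $5\nu$.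

(b) The product $[X_i,X_j][X_k,X_l]$ is the sum of the four monomials that begin with the letters $i,j$ in some order, signed relative to $X_iX_jX_kX_l$ as in $s_4$. The six products on the right side give all $24$ monomials, and the leading words $1234$, $3412$, $1423$, $2314$ are even permutations, while $1324$, $2413$ are odd.

(c) Operators acting on different factors commute, so only the first term in (b) survives: $s_4=2\,[A_1,A_2]\otimes[A_1,A_2]\otimes1$. The complex trace of $X_0s_4$ is $2N\tau^2$, and $\tau^2=-|\tau|^2$ by \eqref{eq:imag}. The real trace is twice the real part.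
\end{proof}

\section{A localized projection with nonzero invariant}\label{sec:proj}

In Example~\ref{ex:oct} the functions $g_k$ change by $1$ between points that the projection connects. We need $\tau$ of order $1$ for functions that change only by $O(1/n)$ on the scale at which the projection acts. We take vectors $\psi_{p,q}$ that are localized near position $pn$ and oscillate with frequency $q/2n$; position and frequency are the two coordinates of the grid.

Let $n\ge4$ be even, $\Omega_1=\mathbb Z/n\times\mathbb Z/2n$ and $\Omega=\Omega_1\times\Omega_1$. For $r\in\mathbb Z/M$ let $|r|$ be the distance from $r$ to $0$, and on $\Omega_1$ and $\Omega$ let $|v|$ be the maximum of the absolute values of the coordinates; $|x-y|$ is the metric. Then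
\begin{equation}\label{eq:count}
|x-y|\le n,\qquad|\Omega|=4n^4,\qquad\#\{v\in\Omega:|v|\le r\}\le(2r+1)^4 .
\end{equation}
Fix a smooth $h:\mathbb R\to[0,1]$ supported in $[-\frac34,\frac34]$ with $\sum_{p\in\mathbb Z}h(t-p)^2=1$; for instance $h=h_0/(\sum_ph_0(\cdot-p)^2)^{1/2}$, where $h_0\ge0$ is smooth, supported in $[-\frac34,\frac34]$ and positive on $[-\frac12,\frac12]$. For $p\in\mathbb Z/n$ and $k\in\mathbb Z/n^2$ let $h_p(k)=\sum_{s\in\mathbb Z}h(k/n-p-sn)$. At most one term is nonzero, so $\sum_ph_p(k)^2=1$, and $h_p$ is supported in an arc of at most $\frac32n+1\le2n-1$ consecutive points. Put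
\[
\psi_{p,q}(k)=(2n)^{-1/2}\,h_p(k)\,e^{2\pi\mathrm ikq/2n},\qquad(p,q)\in\Omega_1,\ k\in\mathbb Z/n^2;
\]
this is well defined because $n$ is even, so that $2n$ divides $n^2$. The points of the arc that supports $h_p$ are distinct modulo $2n$, so Parseval's identity on $\mathbb Z/2n$ gives $\sum_q|\langle f,\psi_{p,q}\rangle|^2=\sum_k|f(k)h_p(k)|^2$. Summing over $p$ gives $\sum_x|\langle f,\psi_x\rangle|^2=\|f\|_2^2$. We are in the setting of Section~\ref{sub:toep} with $\mathcal H=\ell_2(\mathbb Z/n^2)$; let $P_1$, $T_g$, $\tau$ be as there, and let $P=P_1\otimes P_1$ on $\mathbb C^\Omega$.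

\begin{proposition}\label{prop:proj}
\begin{itemize}
\item[(a)] For every $\gamma$ there is $C_\gamma$, independent of $n$, with $|P(x,y)|\le C_\gamma(1+|x-y|)^{-\gamma}$.
\item[(b)] There is $n_0$ such that for every even $n\ge n_0$ there are real functions $g_0,g_1,g_2$ on $\Omega_1$, bounded by $1$ and $(3\pi/n)$-Lipschitz, with $|\tau(g_0,g_1,g_2)|\ge1$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) It suffices to prove the bound for $P_1$ and $\gamma\ge2$: the kernel of $P$ is a product of two such kernels, and $|x-y|$ is the larger of the two distances. With $r=q'-q$ represented by an integer $|r|\le n$,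
\[
P_1\big((p,q),(p',q')\big)=\frac1{2n}\sum_{k\in\mathbb Z/n^2}h_p(k)h_{p'}(k)\,e^{2\pi\mathrm ikr/2n}.
\]
This vanishes if $|p-p'|\ge2$, since the supports are disjoint. Otherwise choose integer lifts with $|p-p'|\le1$. The other lifts of $p'$ are at distance at least $n-1\ge3$ from $p$ and do not contribute, so the sum equals $\frac1{2n}\sum_{k\in\mathbb Z}G(k/n)e^{2\pi\mathrm ikr/2n}$ with $G(t)=h(t-p)h(t-p')$. The Poisson summation formula $\sum_kf(k)=\sum_s\hat f(s)$, where $\hat f(\xi)=\int f(t)e^{-2\pi\mathrm it\xi}\,dt$, applied to $f(t)=G(t/n)e^{2\pi\mathrm itr/2n}$ with $\hat f(s)=n\hat G(sn-r/2)$, turns this into $\frac12\sum_{s\in\mathbb Z}\hat G(sn-r/2)$. The function $G$ is a translate of one of the three smooth compactly supported functions $h^2$, $h\cdot h(\cdot\pm1)$, so $|\hat G(\xi)|\le C'_\gamma(1+|\xi|)^{-\gamma}$ uniformly. For $s\ne0$ we have $|sn-r/2|\ge|s|n/2$, so these terms add up to at most $C''_\gamma n^{-\gamma}$. Since $|r|\le n$, the total is at most $C'''_\gamma(1+|r|)^{-\gamma}$, and $1+\max(|p-p'|,|r|)\le2(1+|r|)$.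

(b) By \eqref{eq:berezin}, $T_g$ is unitarily equivalent to the matrix
\[
t_g(k,k')=\frac1{2n}\sum_{p,q}g(p,q)\,h_p(k)h_p(k')\,e^{2\pi\mathrm i(k-k')q/2n}.
\]
Let $g(p,q)=\cos(2\pi p/n)$, $s(p,q)=\sin(2\pi p/n)$, $e(p,q)=e^{2\pi\mathrm iq/2n}$, and $\phi_k=2\pi k/n^2$. We expect $t_g$ to be close to multiplication by $\cos\phi_k$ and $t_e$ to be close to the cyclic shift, so that their commutator is about $\frac{2\pi}{n^2}\sin\phi_k$ times the shift. The function $s\bar e$ is chosen to undo the shift and to make the sum over $k$ positive.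

The sum over $q$ forces $k'\equiv k$ modulo $2n$ for $t_g$, $k'\equiv k+1$ for $t_e$, and $k\equiv k'+1$ for $t_{s\bar e}$. Here $k,k'$ lie in one arc of at most $2n-1$ points, so their lifts differ by at most $2n-2$ and the congruences are equalities. Thus the only nonzero entries are
\begin{align*}
t_g(k,k)&=u(k)=\sum_p\cos(2\pi p/n)\,h_p(k)^2,\\
t_e(k,k+1)&=v(k)=\sum_ph_p(k)h_p(k+1),\\
t_{s\bar e}(k+1,k)&=w(k)=\sum_p\sin(2\pi p/n)\,h_p(k)h_p(k+1).
\end{align*}
Since $[t_g,t_e](k,k+1)=(u(k)-u(k+1))v(k)$,
\[
\tau(s\bar e,g,e)=\sum_{k\in\mathbb Z/n^2}w(k)v(k)\big(u(k)-u(k+1)\big).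
\]
Fix $k$. If $h_p(k)\ne0$ or $h_p(k+1)\ne0$, a lift of $p$ lies within $\frac34+\frac1n\le1$ of $k/n$. So at most three $p$ contribute to the sums above, and for them $|e^{2\pi\mathrm ip/n}-e^{\mathrm i\phi_k}|\le2\pi/n$ and $|h_p(k)-h_p(k+1)|\le C/n$. Using $\sum_ph_p(k)^2=1=\sum_ph_p(k+1)^2$ we obtain
\begin{gather*}
v(k)=1-\tfrac12\sum_p\big(h_p(k)-h_p(k+1)\big)^2=1+O(n^{-2}),\\
w(k)=v(k)\sin\phi_k+O(n^{-1})=\sin\phi_k+O(n^{-1}),\qquad u(k)=\cos\phi_k+O(n^{-1}),\\
u(k)-u(k+1)=\sum_p\big(\cos(2\pi p/n)-\cos\phi_k\big)\big(h_p(k)^2-h_p(k+1)^2\big)=O(n^{-2}).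
\end{gather*}
Replacing $w(k)v(k)$ by $\sin\phi_k$ therefore costs $n^2\cdot O(n^{-1})\cdot O(n^{-2})=O(n^{-1})$. We know $u$ only up to $O(n^{-1})$, which is too coarse to evaluate its differences, so we sum by parts and let the difference fall on the explicit factor; here $\sin\phi_k-\sin\phi_{k-1}=\frac{2\pi}{n^2}\cos\phi_k+O(n^{-4})$:
\[
\tau(s\bar e,g,e)=\sum_ku(k)\big(\sin\phi_k-\sin\phi_{k-1}\big)+O(n^{-1})=\frac{2\pi}{n^2}\sum_k\cos^2\phi_k+O(n^{-1})=\pi+O(n^{-1}).
\]
To pass to real functions write $e=e_1+\mathrm ie_2$ with $e_1=\cos(\pi q/n)$, $e_2=\sin(\pi q/n)$. As $\tau$ is complex-multilinear,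
\[
\tau(s\bar e,g,e)=\tau(se_1,g,e_1)+\tau(se_2,g,e_2)+\mathrm i\big[\tau(se_1,g,e_2)-\tau(se_2,g,e_1)\big].
\]
Compressions of real functions are self-adjoint, so by \eqref{eq:imag} the four values of $\tau$ on the right are purely imaginary, and the real part comes from the last term alone. Hence one of $|\tau(se_1,g,e_2)|$, $|\tau(se_2,g,e_1)|$ is at least $\frac12(\pi-O(n^{-1}))\ge1$ for large $n$. The functions $g,s$ are $(2\pi/n)$-Lipschitz, $e_1,e_2$ are $(\pi/n)$-Lipschitz, and all are bounded by $1$, so the products $se_1,se_2$ are $(3\pi/n)$-Lipschitz.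
\end{proof}

\section{Orlicz norms that separate the fibers}\label{sec:norms}

\subsection{A trace inequality}
We want norms on the fibers $U_x=\mathbb C^N$, $x\in\Omega$, such that an operator on $U_x$ that factors through $U_y$ has trace much smaller than $N$ when $y$ is far from $x$. For $N=1$ this is impossible, since all fibers are then isometric; this is why the multiplicity $N$ is needed. The following inequality is the only source of small traces in the paper. For a normed space $W$ and an integer $b\ge1$ put
\[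
\Sigma_W(b)=\sup\Big\{\mathbb E\Big\|\sum_{i\le b}\varepsilon_iw_i\Big\|:\ w_i\in W,\ \|w_i\|\le1\Big\}.
\]

\begin{lemma}\label{lem:signs}
Let $G$ be $\mathbb C^N$ with a symmetric lattice norm, $1\le b\le N$, and let $\Lambda(b)$ be the norm of the sum of $b$ distinct unit vectors. For real-linear $A:G\to W$ and $B:W\to G$,
\[
|\operatorname{Tr}(BA)|\le2N\,\|A\|\,\|B\|\,\|e_1\|\,\frac{\Sigma_W(b)}{\Lambda(b)} .
\]
\end{lemma}

\begin{proof}
Let $I\subset\{1,\dots,N\}$ with $|I|=b$. For $a\in G$, the average of $|a|1_I$ over all permutations of $I$ is $\frac1b(\sum_{k\in I}|a_k|)1_I$ and has norm at most $\|a\|$; thus $\sum_{k\in I}|a_k|\le\frac b{\Lambda(b)}\|a\|$. Fix $\eta\in\{1,\mathrm i\}$ and put $w_i=A(\eta e_i)$, so $\|w_i\|\le\|A\|\|e_1\|$. Since $B$ is real-linear and $\mathbb E\,\varepsilon_i\varepsilon_k=0$ for $i\ne k$,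
\[
\Big|\sum_{i\in I}\operatorname{Re}\bar\eta\,(Bw_i)_i\Big|=\Big|\mathbb E\sum_{k\in I}\varepsilon_k\operatorname{Re}\bar\eta\Big(B\sum_{i\in I}\varepsilon_iw_i\Big)_k\Big|\le\frac b{\Lambda(b)}\,\|B\|\,\|A\|\,\|e_1\|\,\Sigma_W(b).
\]
Averaged over all $I$, the sum on the left becomes $\frac bN$ times the sum over all $i\le N$. Add the two values of $\eta$ and use \eqref{eq:realtrace}.
\end{proof}

\begin{example}\label{ex:lp}
Let $G=\ell_p^N$ with $p<2$, let $W$ be a Hilbert space and $b=N$. Then $\Sigma_W(N)\le N^{1/2}$ and $\Lambda(N)=N^{1/p}$, so $|\operatorname{Tr}(BA)|\le2N\cdot N^{1/2-1/p}\|A\|\|B\|$, whereas the identity of $G$ has trace $2N$.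
\end{example}

So a factorization has small trace if, at some scale $b$, random sums in $W$ are shorter than the sum of $b$ unit vectors in $G$. This dictates four requirements on the norms:
\begin{itemize}
\item[(N1)] the norms at $x$ and $x+v$ differ at most by the factor $(1+|v|)^\beta$, so that $P\otimes\mathrm{Id}$ is bounded;
\item[(N2)] for each $y$ there is a scale $b$ at which $\Sigma_{U_y}(b)/\Lambda_x(b)\le3(1+|x-y|)^{-\beta/2}$ for all $x$;
\item[(N3)] $\Lambda_x(N)\ge\sqrt{\Gamma N}$ for a prescribed large $\Gamma$, so that factorizations through spaces of type $2$ have small trace;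
\item[(N4)] $U_x$ has type $2$ with an absolute constant for a prescribed number of vectors, so that it offers no room to the blocks built earlier.
\end{itemize}
Taking $U_x=\ell^N_{p(x)}$ offers only one parameter, $f(x)=\log\Lambda_x(N)=\frac{\log N}{p(x)}$. By (N1) its values lie in an interval of length $\beta\log(1+n)$, which cannot hold $4n^4$ values separated by a fixed amount. We therefore give each point $y$ a scale of its own, at which $U_y$ is closer to a Hilbert space than every other fiber. Orlicz functions $\varphi_x(t)=t^2\omega_x(t)$ allow this: the sum of $b$ unit vectors has norm $\Lambda$ with $\Lambda^2=b\,\omega_x(1/\Lambda)$, and $\omega_x$ can be made a staircase with a prescribed height on each step.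

\subsection{The functions $\varphi_x$}
Let $\Theta=(1+n)^\beta$, $m=|\Omega|$, and enumerate $\Omega=\{x_1,\dots,x_m\}$. Let $\alpha\in(0,\frac12]$ and $\Gamma\ge\Theta^2$ be parameters. The heights of the steps are $S_0(x)=1$ and
\[
S_k(x)=\Gamma\,\Theta^k\,(1+|x-x_k|)^\beta\quad(1\le k\le m);\qquad S_*=\Gamma\,\Theta^{m+1}.
\]
The last factor of $S_k$ is smallest at $x=x_k$, which will give (N2); the factor $\Theta^k$ makes the staircase monotone. Indeed, $1\le(1+|x-x_k|)^\beta\le\Theta$ implies
\begin{equation}\label{eq:S}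
S_{k-1}\le S_k,\quad\Gamma\le S_k\le S_*\ \ (1\le k\le m),\qquad S_{k+1}\le\Theta^2S_k\le\Gamma S_k\ \ (1\le k<m),
\end{equation}
and the triangle inequality gives $S_k(x+v)\le(1+|v|)^\beta S_k(x)$ for all $k$. Choose integers $b_1<\dots<b_m=:N$ such that $t_k=b_k^{-1/2}$ satisfy
\begin{equation}\label{eq:scales}
t_1\le(2S_*)^{-1/\alpha},\qquad t_{k+1}\le(2S_*)^{-1/\alpha}S_*^{-1/2}\,t_k^2\quad(1\le k<m).
\end{equation}
Each condition only asks $b_k$ to be large, so $N$ can be taken as large as we like. Put $t_{m+1}=0$. Let $\chi_0(t)=t^2$, and for $1\le k\le m+1$ define $\chi_k$ by $\chi_k(0)=0$ and $\chi_k'(t)=\min(2t,\,2t_k^\alpha t^{1-\alpha})$; so $\chi_{m+1}=0$. The quotient $\chi_k(t)/t^2$ is a smoothed indicator function of $[0,t_k]$; it decays only like $(t_k/t)^\alpha$, which is what (N4) allows. With $S_{-1}=0$ put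
\[
\varphi_x=\sum_{k=0}^m\big(S_k(x)-S_{k-1}(x)\big)\chi_k,\qquad\omega_x(t)=\frac{\varphi_x(t)}{t^2},\qquad\zeta_x(u)=\varphi_x(\sqrt u).
\]
Let $U_x=\ell^N_{\varphi_x}$, $\Phi_x(a)=\sum_i\varphi_x(|a_i|)$, and let $\Lambda_x(b)$ be the norm in $U_x$ of the sum of $b$ distinct unit vectors.

\begin{lemma}\label{lem:orlicz}
\begin{itemize}
\item[(i)] $\varphi_x$ is convex and strictly increasing, $\zeta_x$ is concave, and $1\le\varphi_x(1)\le2$.
\item[(ii)] $\varphi_{x+v}\le(1+|v|)^\beta\varphi_x$.
\item[(iii)] $\varphi_x(st)\le s^{2-\alpha}\varphi_x(t)$ for $0\le s\le1$.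
\item[(iv)] $\Lambda_x(b_l)\ge\sqrt{b_lS_l(x)}$ for $1\le l\le m$.
\item[(v)] If $1\le l\le m$ and $\lambda=(b_lS_l(x))^{-1/2}$, then $\varphi_x(\lambda t)\le\frac2{b_l}\varphi_x(t)$ for $0<t\le1$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Each $\chi_k'$ is nondecreasing, and for $k\ge1$, with $t=\sqrt u$, the derivative $\frac d{du}\chi_k(\sqrt u)=\chi_k'(t)/2t=\min(1,(t_k/t)^\alpha)$ is nonincreasing. The coefficients in $\varphi_x$ are nonnegative and that of $\chi_0$ is $1$. This gives convexity, strict monotonicity, concavity and $\varphi_x(1)\ge1$. From the formula for $\chi_k'$ we also read off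
\begin{equation}\label{eq:chi}
\chi_k(t)=t^2\ \ (t\le t_k),\qquad\chi_{k+1}\le\chi_k\le t^2,\qquad\chi_k(t)\le\tfrac2{2-\alpha}t_k^\alpha t^{2-\alpha}\le2(t_k/t)^\alpha t^2\ \ (k\ge1).
\end{equation}
Hence $\varphi_x(1)\le1+2t_1^\alpha S_*\le2$ by \eqref{eq:scales}.

(ii) Summation by parts gives $\varphi_x=\sum_{k=0}^mS_k(x)(\chi_k-\chi_{k+1})$ with $\chi_k-\chi_{k+1}\ge0$.

(iii) We have $\chi_k'(sr)\le s^{1-\alpha}\chi_k'(r)$ for all $k\ge0$, so $\chi_k(st)=\int_0^ts\chi_k'(sr)\,dr\le s^{2-\alpha}\chi_k(t)$.

The staircase shape of $\omega_x$ is expressed by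
\begin{equation}\label{eq:stairs}
\omega_x(t)\ge S_k(x)\ \text{ if }t\le t_k,\qquad\omega_x(t)\le2S_k(x)\ \text{ if }t\ge(2S_*)^{1/\alpha}t_{k+1}\qquad(1\le k\le m),
\end{equation}
together with $1\le\omega_x\le S_m(x)$. The lower bound holds because $\chi_j(t)=t^2$ for $j\le k$. For the upper bound, \eqref{eq:chi} gives $\omega_x(t)\le S_k+\sum_{j>k}2(S_j-S_{j-1})(t_j/t)^\alpha\le S_k+2S_*(t_{k+1}/t)^\alpha\le S_k+1$.

(iv) The number $t=(b_lS_l(x))^{-1/2}$ is at most $t_l$, so $b_l\varphi_x(t)\ge b_lS_l(x)t^2=1=b_l\varphi_x(1/\Lambda_x(b_l))$, and $1/\Lambda_x(b_l)\le t$.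

(v) Since $\lambda^2=1/(b_lS_l)$, the claim is $\omega_x(\lambda t)\le2S_l\,\omega_x(t)$. The second condition in \eqref{eq:scales} makes the steps so long that multiplication by $\lambda$ cannot jump over one: if $l\le j\le m$ and $t\ge t_j$, then $\lambda t\ge S_*^{-1/2}t_lt_j\ge S_*^{-1/2}t_j^2\ge(2S_*)^{1/\alpha}t_{j+1}$, so $\omega_x(\lambda t)\le2S_j$ by \eqref{eq:stairs}. There are three cases. If $t_l<t\le1$, then $\omega_x(\lambda t)\le2S_l\le2S_l\,\omega_x(t)$. If $t_{j+1}<t\le t_j$ with $l\le j<m$, then $\omega_x(\lambda t)\le2S_{j+1}\le2\Gamma S_j\le2S_l\,\omega_x(t)$ by \eqref{eq:S} and \eqref{eq:stairs}. If $t\le t_m$, then $\omega_x(\lambda t)\le S_m\le\omega_x(t)$.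
\end{proof}

The hypothesis $\Gamma\ge\Theta^2$ enters only in the middle case of (v): the first step, from $1$ up to $S_1\ge\Gamma$, has a larger ratio than any later step, so vectors with small coordinates do not produce longer random sums than vectors with coordinates of size $1$.

For $v_1,\dots,v_M\in U_x$, Jensen's inequality for the concave function $\zeta_x$, the identity $\mathbb E|\sum_i\varepsilon_iv_i(z)|^2=\sum_i|v_i(z)|^2$, and the subadditivity of $\zeta_x$ (concave with $\zeta_x(0)=0$) give
\begin{equation}\label{eq:jensen}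
\mathbb E\,\Phi_x\Big(\sum_i\varepsilon_iv_i\Big)\le\sum_{z\le N}\zeta_x\Big(\sum_i|v_i(z)|^2\Big)\le\sum_i\Phi_x(v_i).
\end{equation}

\begin{lemma}\label{lem:sums}
\begin{itemize}
\item[(a)] $\Sigma_{U_x}(b_l)\le3\sqrt{b_lS_l(x)}$ for $1\le l\le m$.
\item[(b)] If $M^{\alpha/2}\le2$, then $U_x$ has type $2$ for $M$ vectors with constant $3\kappa$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\|v_i\|\le1$ for $i\le b_l$. Then $\Phi_x(v_i)\le1\le\varphi_x(1)$, so all coordinates satisfy $|v_i(z)|\le1$ and Lemma~\ref{lem:orlicz}(v) applies to them. With $\lambda$ as there, \eqref{eq:jensen} gives $\mathbb E\,\Phi_x(\lambda\sum\varepsilon_iv_i)\le\sum_i\Phi_x(\lambda v_i)\le b_l\cdot\frac2{b_l}=2$, and $\mathbb E\|\lambda\sum\varepsilon_iv_i\|\le3$ by \eqref{eq:orl}.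

(b) Let $v_i=a_iu_i$ with $a_i\ge0$, $\|u_i\|\le1$, $\sum a_i^2=1$, for at most $M$ indices $i$. By \eqref{eq:jensen}, Lemma~\ref{lem:orlicz}(iii) and H\"older's inequality, $\mathbb E\,\Phi_x(\sum\varepsilon_iv_i)\le\sum a_i^{2-\alpha}\le M^{\alpha/2}\le2$. So $\mathbb E\|\sum\varepsilon_iv_i\|\le3$, and Kahane's inequality finishes the proof.
\end{proof}

Now (N1) follows from Lemma~\ref{lem:orlicz}(ii) and \eqref{eq:orl}; (N3) is Lemma~\ref{lem:orlicz}(iv) with $l=m$; (N4) is Lemma~\ref{lem:sums}(b). For (N2) let $y=x_l$ and $b=b_l$: by Lemmas~\ref{lem:sums}(a) and~\ref{lem:orlicz}(iv), $\Sigma_{U_y}(b)/\Lambda_x(b)\le3\sqrt{S_l(y)/S_l(x)}=3(1+|x-y|)^{-\beta/2}$.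

\section{The block and its trace estimates}\label{sec:traces}

Let $U=(\bigoplus_{x\in\Omega}U_x)_2$, the space of functions $a(x,i)$ on $\Omega\times\{1,\dots,N\}$ with $\|a\|^2=\sum_x\|a(x,\cdot)\|_{U_x}^2$. The norm depends only on the moduli of the coordinates. The unit vectors have norm at most $2$, since $\varphi_x(\frac12)\le\frac12\varphi_x(1)\le1$. Let $1_x$ be the contractive projection onto $U_x$, and put
\[
\Pi=P\otimes\mathrm{Id}_{\mathbb C^N},\qquad E=\Pi U .
\]

\begin{lemma}\label{lem:Pi}
There is an absolute constant $\lambda_0\ge1$, independent of $n,\alpha,\Gamma$ and the $b_k$, with $\|\Pi\|\le\lambda_0$.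
\end{lemma}

\begin{proof}
We have $(\Pi a)(x,\cdot)=\sum_{v\in\Omega}P(x,x-v)\,a(x-v,\cdot)$. By Proposition~\ref{prop:proj}(a) with $\gamma=\beta+6$ and by (N1), $\|(\Pi a)(x,\cdot)\|_{U_x}\le\sum_vC_\gamma(1+|v|)^{-6}\|a(x-v,\cdot)\|_{U_{x-v}}$. The triangle inequality in $\ell_2(\Omega)$ and \eqref{eq:count} give $\|\Pi\|\le C_\gamma\sum_{r\ge0}(2r+1)^4(1+r)^{-6}$.
\end{proof}

\begin{lemma}\label{lem:far}
For real-linear $A,B$ on $U$ and $x,y\in\Omega$,
\[
|\operatorname{Tr}(1_xA1_yB)|\le12\,N\,\|A\|\,\|B\|\,(1+|x-y|)^{-\beta/2}.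
\]
\end{lemma}

\begin{proof}
The operator has range in $U_x$, so its trace is the trace on $U_x$ of the composition of $1_yB|_{U_x}:U_x\to U_y$ and $1_xA|_{U_y}:U_y\to U_x$. Apply Lemma~\ref{lem:signs} with the scale $b$ from (N2) and $\|e_1\|\le2$.
\end{proof}

The next estimate controls the excursions outside $E$. Let $H$ be a real normed space that has type $2$ for $N$ vectors with constant $G$. For $s\ge0$ let $\mathcal N(s)$ be the set of operators on $E$ that are finite sums $Z=\sum_kB_kA_k$ with $A_k:E\to H$, $B_k:H\to E$ and $\sum_k\|A_k\|\|B_k\|\le s$. Directly from the definition, $\mathcal N(s)$ is convex and symmetric, its elements have norm at most $s$, and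
\begin{equation}\label{eq:ideal}
\mathcal N(s)+\mathcal N(s')\subset\mathcal N(s+s'),\qquad Z_1\,\mathcal N(s)\,Z_2\subset\mathcal N(s\|Z_1\|\|Z_2\|).
\end{equation}
For an operator $Z$ on $E$ let $\widetilde Z=Z\Pi$, regarded as an operator on $U$. Then
\begin{equation}\label{eq:tilde}
\widetilde Z=\Pi\widetilde Z=\widetilde Z\Pi,\qquad\widetilde{Z_1Z_2}=\widetilde Z_1\widetilde Z_2,\qquad\operatorname{Tr}_EZ=\operatorname{Tr}_U\widetilde Z .
\end{equation}

\begin{lemma}\label{lem:leak}
If $Z\in\mathcal N(s)$, then $|\operatorname{Tr}Z|\le4\lambda_0\,G\,s\,N\,|\Omega|\,\Gamma^{-1/2}$.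
\end{lemma}

\begin{proof}
By additivity we may take $Z=BA$ with $\|A\|\|B\|\le s$. Then $\operatorname{Tr}Z=\sum_x\operatorname{Tr}(1_xBA\Pi)$, and the $x$-th term is the trace on $U_x$ of the composition of $A\Pi|_{U_x}:U_x\to H$ and $1_xB:H\to U_x$. Apply Lemma~\ref{lem:signs} with $b=N$, $\Sigma_H(N)\le G\sqrt N$ and (N3): each term is at most $2N\cdot\lambda_0s\cdot2\cdot G\,\Gamma^{-1/2}$.
\end{proof}

For a real function $a$ on $\Omega$ let $M_a$ be multiplication by $a(x)$ on $U$ and $\partial_aZ=[M_a,Z]$ as before. Because $a$ is real,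
\begin{equation}\label{eq:block}
1_x(\partial_aZ)1_y=\big(a(x)-a(y)\big)\,1_xZ1_y
\end{equation}
holds for all real-linear $Z$. The following lemma is the precise form of ``each derivation gains $1/n$''.

\begin{lemma}\label{lem:words}
Let $\theta\ge1$, $r\le16$, and let $Z_1,\dots,Z_r$ be operators on $U$ of norm at most $\theta$. Let $Y_i$ be obtained from $Z_i$ by applying some derivations $\partial_a$ (possibly none), where all functions $a$ are real and $(6\pi/n)$-Lipschitz and the total number of derivations in $Y_1,\dots,Y_r$ is exactly $5$. Then $|\operatorname{Tr}(Y_1\cdots Y_r)|\le C\theta^{16}N/n$.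
\end{lemma}

\begin{proof}
Insert $\sum_y1_y=\mathrm{Id}$ in front of every factor. By \eqref{eq:block} and cyclicity, the trace is a sum over $(y_1,\dots,y_r)\in\Omega^r$ of terms
\[
\Big(\text{product of five differences }a(y_i)-a(y_{i+1})\Big)\cdot\operatorname{Tr}\big(1_{y_1}Z_11_{y_2}Z_2\cdots1_{y_r}Z_r\big),\qquad y_{r+1}=y_1 .
\]
Let $\varrho=\max_i|y_1-y_i|$, attained at $i=j$. Each difference is at most $\frac{6\pi}n\cdot2\varrho$ in modulus, so the terms with $\varrho=0$ vanish. If $\varrho\ge1$, then $j\ge2$, and Lemma~\ref{lem:far} with $A=Z_11_{y_2}\cdots Z_{j-1}$ and $B=Z_j1_{y_{j+1}}\cdots1_{y_r}Z_r$ bounds the trace by $12N\theta^r(1+\varrho)^{-\beta/2}$. For given $y_1$ and $\varrho$ there are at most $(2\varrho+1)^{4(r-1)}\le(2\varrho+1)^{60}$ choices of $(y_2,\dots,y_r)$ by \eqref{eq:count}. The total is at most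
\[
|\Omega|\cdot12N\theta^{16}\sum_{\varrho\ge1}(2\varrho+1)^{60}\Big(\frac{12\pi\varrho}n\Big)^5(1+\varrho)^{-\beta/2}.
\]
The series converges because $\beta/2=100>66$; this is the reason for the choice of $\beta$. Finally $|\Omega|\,n^{-5}=4/n$.
\end{proof}

\section{The space $X$ and the proof of Theorem~\ref{thm:A}}\label{sec:main}

\subsection{Construction}
A subspace $F\supset E_j$ may use the other blocks, so Lemma~\ref{lem:leak} has to be applied to subspaces of their sum. The order of the choices makes this possible. Earlier blocks have finite type $2$ constants, which are beaten by taking $\Gamma_j$ large. Later blocks get so small an $\alpha$ that they look Hilbertian to $N_j$ vectors.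

Let $n_0\ge4$ be even and as in Proposition~\ref{prop:proj}(b), let $n_j=n_0+2j$ for $j\ge1$, and $N_0=1$. Suppose that $E_k$ and $N_k$ are defined for $1\le k<j$. Let $G_j\ge3\kappa$ be an upper bound for the type $2$ constants of the finite-dimensional spaces $E_k$, $k<j$. Choose, in this order,
\[
0<\alpha_j\le\min(\tfrac12,\tfrac1j)\ \text{ with }\ N_{j-1}^{\alpha_j/2}\le2,\qquad\Gamma_j\ge\max\big((1+n_j)^{2\beta},\,n_j^{10}G_j^2\big),
\]
and then integers $b_k$ as in \eqref{eq:scales} with $N_j=b_m>N_{j-1}$. Let $U_j,\Pi_j,E_j$ be the block of Section~\ref{sec:traces} for these parameters, and put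
\[
V=\Big(\bigoplus_jU_j\Big)_2,\qquad\mathbf P=\bigoplus_j\Pi_j,\qquad X=\Big(\bigoplus_jE_j\Big)_2,\qquad Y_j=\Big(\bigoplus_{k\ne j}E_k\Big)_2 .
\]
Then $\|\mathbf P\|\le\lambda_0$, and $V$ and $X$ are reflexive as $\ell_2$-sums of finite-dimensional spaces. The norm of $V$ depends only on the moduli of the coordinates, so the unit vectors $(e_z)$ over $\mathbb C$, and $(e_z,\mathrm ie_z)$ over $\mathbb R$, listed block by block, form a $1$-unconditional basis. By Lemma~\ref{lem:compl}, $X$ has l.u.st.\ over both fields.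

\begin{lemma}\label{lem:Y}
$Y_j$ has type $2$ for $N_j$ vectors with constant $G_j$.
\end{lemma}

\begin{proof}
For $k>j$ we have $N_j^{\alpha_k/2}\le N_{k-1}^{\alpha_k/2}\le2$, so by Lemma~\ref{lem:sums}(b) the fibers of $U_k$, their $\ell_2$-sum $U_k$ and its subspace $E_k$ have type $2$ for $N_j$ vectors with constant $3\kappa\le G_j$. For $k<j$ the constant is at most $G_j$ by definition. Take the $\ell_2$-sum.
\end{proof}

\subsection{Compressed diagonal operators}
Fix $j$ and omit it from the notation. Let $F$ be a finite-dimensional real subspace with $E\subset F\subset X$, let $(f_r)_{r\le d}$ be a real basis of $F$ with unconditional constant $K\ge1$, and put $\theta=\lambda_0K$. Let $Q:X\to E$ be the coordinate projection; $\|Q\|\le1$ and $\|\mathrm{Id}-Q\|\le1$. Since $QF=E\subset F$, the space $H=(\mathrm{Id}-Q)F$ is contained in $F$, and also in $Y$. By Lemma~\ref{lem:Y}, $H$ has type $2$ for $N$ vectors with constant $G$; the classes $\mathcal N(s)$ refer to this $H$.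

The operators $\Delta_\mu$ act on $F$, while the trace estimates concern operators on $E$. So we compress: $R_\mu=Q\Delta_\mu|_E$, with $\|R_\mu\|\le K\|\mu\|_\infty$ by \eqref{eq:mult}. Compression is not multiplicative, but the error passes through $H$:
\[
R_{\mu\mu'}-R_\mu R_{\mu'}=Q\Delta_\mu(\mathrm{Id}-Q)\Delta_{\mu'}|_E=\big(Q\Delta_\mu|_H\big)\big((\mathrm{Id}-Q)\Delta_{\mu'}|_E\big).
\]
Here $\Delta_\mu$ can be applied to $H$ because $H\subset F$. Consequently
\begin{equation}\label{eq:R}
R_{\mu\mu'}-R_\mu R_{\mu'}\in\mathcal N\big(K^2\|\mu\|_\infty\|\mu'\|_\infty\big),\qquad L_\delta:=\mathrm{Id}_E-R_\delta^2\in\mathcal N(K^2)\quad(\delta\in\{\pm1\}^d).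
\end{equation}

For a real function $a$ on $\Omega$ with $|a|\le1$ let $T_a=\Pi M_a|_E$; then $\|T_a\|\le\lambda_0$. The operator $T_aQ$ maps $F$ into $E\subset F$. Its diagonal entries $\mu^a_r=f_r^*(T_aQf_r)$ satisfy $|\mu_r^a|\le K\lambda_0$ by \eqref{eq:mult}. Put $\hat a=R_{\mu^a}$ and $D_a=T_a-\hat a$. Compressing \eqref{eq:diag} to $E$ gives $\hat a=\mathbb E_\delta R_\delta T_aR_\delta$, and with $T_a=T_aR_\delta^2+T_aL_\delta$ we get
\begin{equation}\label{eq:D}
D_a=\mathbb E_\delta\,[T_a,R_\delta]R_\delta+\mathbb E_\delta\,T_aL_\delta .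
\end{equation}

From now on $a_0,\dots,a_4$ are the following functions of $(x,x')\in\Omega_1\times\Omega_1=\Omega$, with $g_0,g_1,g_2$ from Proposition~\ref{prop:proj}(b):
\[
a_0=g_0(x)g_0(x'),\quad a_1=g_1(x),\quad a_2=g_2(x),\quad a_3=g_1(x'),\quad a_4=g_2(x').
\]
They are real, bounded by $1$ and $(6\pi/n)$-Lipschitz. Call an operator $Z$ on $E$ a \emph{word of length $r$ and order $k$} if $\widetilde Z=Y_1\cdots Y_r$, where each $Y_i$ is obtained from $\Pi$ or from some $\widetilde R_\delta$ by applying derivations $\partial_{a_0},\dots,\partial_{a_4}$, with $k$ derivations in total. By \eqref{eq:tilde}, lengths and orders add under multiplication. Since $\|\Pi\|,\|\widetilde R_\delta\|\le\theta$, Lemma~\ref{lem:words} bounds the trace of a word of order $5$ and length at most $16$ by $C\theta^{16}N/n$.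

\begin{lemma}\label{lem:split}
Let $a,b\in\{a_0,\dots,a_4\}$ and let $W$ be one of the operators $D_a$, $[T_a,T_b]$, $\pm[T_a,\hat b]$, $[\hat a,\hat b]$. Then $\|W\|\le2\theta^4$ and $W=\mathsf m+\mathsf n$ with $\mathsf n\in\mathcal N(2\theta^4)$ and $\|\mathsf m\|\le4\theta^4$, where $\mathsf m$ is an average over $\delta$ of
\begin{itemize}
\item one word of length $3$ and order $1$, if $W=D_a$;
\item a signed sum of at most six words of length at most $5$ and order $2$, if $W$ is a commutator.
\end{itemize}
\end{lemma}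

\begin{proof}
We have $\|T_a\|\le\theta$ and $\|\hat a\|\le K^2\lambda_0\le\theta^2$, so $\|D_a\|\le2\theta^2$ and the commutators have norm at most $2\theta^4$. Once $\mathsf n\in\mathcal N(2\theta^4)$ is known, $\|\mathsf m\|\le\|W\|+\|\mathsf n\|\le4\theta^4$. Since $\widetilde T_a=\Pi M_a\Pi$, \eqref{eq:tilde} gives for every operator $Z$ on $E$
\begin{equation}\label{eq:comm}
\widetilde{[T_a,Z]}=\Pi M_a\widetilde Z-\widetilde ZM_a\Pi=\Pi\,(\partial_a\widetilde Z)\,\Pi .
\end{equation}
We write $R=R_\delta$ and use $\Pi^2=\Pi$, $\Pi\widetilde R=\widetilde R$ without comment.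

\emph{The operator $D_a$.} In \eqref{eq:D} the second term lies in $\mathcal N(\lambda_0K^2)\subset\mathcal N(2\theta^4)$ by \eqref{eq:R} and \eqref{eq:ideal}, and $[T_a,R]R$ corresponds to $\Pi(\partial_a\widetilde R)\widetilde R$ by \eqref{eq:comm}.

\emph{The commutator $[T_a,T_b]$.} Take $\mathsf n=0$. By \eqref{eq:curv},
\[
\widetilde{[T_a,T_b]}=\Pi(\partial_a\Pi)(\partial_b\Pi)\Pi-\Pi(\partial_b\Pi)(\partial_a\Pi)\Pi ,
\]
two words of length $4$ and order $2$.

\emph{The commutator $[T_a,\hat b]$.} Insert $\hat b=T_b-D_b$ and \eqref{eq:D}: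
\[
[T_a,\hat b]=[T_a,T_b]-\mathbb E_\delta\Big([T_a,[T_b,R]]R+[T_b,R][T_a,R]\Big)-\mathbb E_\delta[T_a,T_bL_\delta].
\]
The last term lies in $\mathcal N(2\lambda_0^2K^2)\subset\mathcal N(2\theta^4)$. Applying \eqref{eq:comm} twice, we see that $[T_a,[T_b,R]]R$ corresponds to $\Pi\,\partial_a\big(\Pi(\partial_b\widetilde R)\Pi\big)\widetilde R$, which by the product rule equals
\[
\Pi(\partial_a\Pi)(\partial_b\widetilde R)\widetilde R+\Pi(\partial_a\partial_b\widetilde R)\widetilde R+\Pi(\partial_b\widetilde R)(\partial_a\Pi)\widetilde R .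
\]
The product $[T_b,R][T_a,R]$ corresponds to $\Pi(\partial_b\widetilde R)\Pi(\partial_a\widetilde R)\Pi$. Together with the two words for $[T_a,T_b]$ these are six words of order $2$ and length at most $5$.

\emph{The commutator $[\hat a,\hat b]$.} Take $\mathsf m=0$. Both $\hat a\hat b$ and $\hat b\hat a$ differ from $R_{\mu^a\mu^b}$ by an element of $\mathcal N(K^4\lambda_0^2)$, by \eqref{eq:R}; so $[\hat a,\hat b]\in\mathcal N(2K^4\lambda_0^2)\subset\mathcal N(2\theta^4)$.
\end{proof}

\subsection{The two estimates for $\nu$}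

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Lower bound.} The value of $\nu$ does not depend on the norm. Identify $E$ with $\mathcal H_1\otimes\mathcal H_1\otimes\mathbb C^N$, where $\mathcal H_1=P_1\mathbb C^{\Omega_1}$. Then $T_{a_0},\dots,T_{a_4}$ are the five operators of Lemma~\ref{lem:nu}(c) for $A_k=T_{g_k}$, and Proposition~\ref{prop:proj}(b) gives
\begin{equation}\label{eq:lower}
|\nu(T_{a_0},\dots,T_{a_4})|=4N\,|\tau(g_0,g_1,g_2)|^2\ge4N .
\end{equation}

\emph{Upper bound.} By multilinearity,
\[
\nu(T_{a_0},\dots,T_{a_4})=\sum_{k=0}^4\nu(\hat a_0,\dots,\hat a_{k-1},D_{a_k},T_{a_{k+1}},\dots,T_{a_4})+\nu(\hat a_0,\dots,\hat a_4).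
\]
In the $k$-th term move $D_{a_k}$ to the first place, which changes at most the sign by Lemma~\ref{lem:nu}(a). By Lemma~\ref{lem:nu}(b) the term becomes a sum of six traces $\pm\operatorname{Tr}(W_1W_2W_3)$, where $W_1=D_{a_k}$ and $W_2,W_3$ are commutators of two operators among the $T_{a_i}$ and $\hat a_i$. This step is what produces five derivations: left in another place, $D_{a_k}$ would sit inside a commutator and the factor in front would carry none. Write $W_i=\mathsf m_i+\mathsf n_i$ as in Lemma~\ref{lem:split} and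
\[
W_1W_2W_3=\mathsf m_1\mathsf m_2\mathsf m_3+\big(\mathsf m_1\mathsf m_2\mathsf n_3+\mathsf m_1\mathsf n_2W_3+\mathsf n_1W_2W_3\big).
\]
The product $\mathsf m_1\mathsf m_2\mathsf m_3$ is an average, over three independent sign vectors, of a signed sum of at most $36$ words of length at most $3+5+5=13$ and order $1+2+2=5$; its trace is at most $36\,C\theta^{16}N/n$ in modulus. The bracket lies in $\mathcal N(3\cdot2\theta^4(4\theta^4)^2)=\mathcal N(96\,\theta^{12})$ by \eqref{eq:ideal}. The remaining term $\nu(\hat a_0,\dots,\hat a_4)$ is the trace of a signed sum of six products of $\hat a_0$ with two commutators of the form $[\hat a,\hat b]$, hence of an operator in $\mathcal N(6\cdot\theta^2\cdot2\theta^4\cdot2\theta^4)=\mathcal N(24\,\theta^{10})$. By Lemma~\ref{lem:leak}, with $\lambda_0\le\theta$ and $|\Omega|=4n^4$, all these $\mathcal N$-terms contribute at most $C'\theta^{16}Nn^4G\,\Gamma^{-1/2}$, and $n^4G\,\Gamma^{-1/2}\le1/n$ because $\Gamma\ge n^{10}G^2$. Altogether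
\[
|\nu(T_{a_0},\dots,T_{a_4})|\le C''\,(\lambda_0K)^{16}\,N/n .
\]

\emph{Conclusion.} Comparison with \eqref{eq:lower} gives $K\ge c\,n^{1/16}$ with the absolute constant $c=\lambda_0^{-1}(4/C'')^{1/16}$. This holds for every real basis of $F$, so $\mathrm{ub}_{\mathbb R}(F)\ge c\,n_j^{1/16}$ whenever $E_j\subset F\subset X$. Since $n_j\to\infty$, the real space $X$ fails DPR l.u.st. If $F\supset E_j$ is a complex subspace, then $\mathrm{ub}_{\mathbb C}(F)\ge\frac c2\,n_j^{1/16}$ by Lemma~\ref{lem:rc}, so the complex space $X$ fails it too. That $X$ has l.u.st.\ was shown with the construction.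
\end{proof}

\begin{remark}\label{rem:U}
The space $U_j$ contains $E_j$ and has $\mathrm{ub}_{\mathbb R}(U_j)=1$, so the argument must break down for $F=U$, $Q=\Pi$, and it is instructive to see where. The number $P_1(x,x)=\frac1{2n}\sum_kh_p(k)^2$ does not depend on $x=(p,q)$, because $h_{p+1}(k+n)=h_p(k)$, and its sum over the $2n^2$ points of $\Omega_1$ is the rank $n^2$ of $P_1$. So $P_1(x,x)=\frac12$ and $P(x,x)=\frac14$. For the basis $(e_z,\mathrm ie_z)$, \eqref{eq:diag} gives $\mathbb E_\delta R_\delta^2=\frac14\mathrm{Id}_E$, hence $\mathbb E_\delta L_\delta=\frac34\mathrm{Id}_E$. The operators that factor through the complement $\ker\Pi$ are not negligible in trace. The hypothesis $F\subset X$ replaces this complement by a subspace of $Y_j$, to which Lemma~\ref{lem:leak} applies.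
\end{remark}

\section{Type, cotype, lattices and complemented subspaces}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Reflexivity and complementation in $V$ are part of the construction, and the decomposition of an $\ell_2$-sum into its summands is unconditional.

\emph{Type.} Let $1\le p<2$. Since $\alpha_j\le1/j$, we have $2-\alpha_j\ge p$ for all but finitely many $j$. Let $U_x$ be a fiber of such a block and $v_i=a_iu_i\in U_x$ with $a_i\ge0$, $\|u_i\|\le1$, $\sum a_i^p=1$. By \eqref{eq:jensen} and Lemma~\ref{lem:orlicz}(iii), $\mathbb E\,\Phi_x(\sum\varepsilon_iv_i)\le\sum a_i^{2-\alpha_j}\le\sum a_i^p=1$, so $\mathbb E\|\sum\varepsilon_iv_i\|\le2$ by \eqref{eq:orl}. By Kahane's inequality these fibers have type $p$ with constant $2\kappa$. The finitely many remaining fibers are finite-dimensional, so all fibers have type $p$ with one constant $C_p$. For vectors $v_i=(v_i^x)_x$ in the $\ell_2$-sum of all fibers, the triangle inequality in $\ell_{2/p}$ gives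
\[
\mathbb E\Big\|\sum_i\varepsilon_iv_i\Big\|^2\le C_p^2\sum_x\Big(\sum_i\|v_i^x\|^p\Big)^{2/p}\le C_p^2\Big(\sum_i\Big(\sum_x\|v_i^x\|^2\Big)^{p/2}\Big)^{2/p}=C_p^2\Big(\sum_i\|v_i\|^p\Big)^{2/p}.
\]
The subspace $X$ inherits type $p$.

\emph{Cotype.} It suffices to show that the fibers have cotype $2$ with an absolute constant. Let $v_i\in U_x$ and $W=\sum_i|v_i|^2$, a function on $\{1,\dots,N\}$. Kahane's inequality in $\mathbb C$ gives $\mathbb E|\sum\varepsilon_iv_i|\ge\kappa^{-1}W^{1/2}$ pointwise, and since the norm is a lattice norm,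
\[
\mathbb E\Big\|\sum\varepsilon_iv_i\Big\|\ge\Big\|\mathbb E\Big|\sum\varepsilon_iv_i\Big|\Big\|\ge\kappa^{-1}\|W^{1/2}\|.
\]
We show that $\sum\|v_i\|^2\le\frac92$ if $\|W^{1/2}\|\le1$, that is, if $\sum_z\zeta_x(W(z))\le1$. Let $g=\zeta_x(W)/W$ where $W>0$ and $g=0$ elsewhere, and $r_i=\sum_z|v_i(z)|^2g(z)$. Then $\sum_ir_i=\sum_z\zeta_x(W(z))\le1$, and $r_i=0$ only if $v_i=0$. As $\zeta_x$ is increasing and concave with $\zeta_x(0)=0$, we have $\zeta_x(s)\le\max(1,s/w)\,\zeta_x(w)\le(1+s/w)\,\zeta_x(w)$ for $s\ge0$, $w>0$. So for $r_i>0$,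
\[
\Phi_x\Big(\frac{v_i}{\sqrt{2r_i}}\Big)=\sum_z\zeta_x\Big(\frac{|v_i(z)|^2}{2r_i}\Big)\le\sum_z\zeta_x(W(z))+\frac1{2r_i}\sum_z|v_i(z)|^2g(z)\le\frac32 .
\]
By \eqref{eq:orl}, $\|v_i\|\le\frac32\sqrt{2r_i}$, and $\sum\|v_i\|^2\le\frac92\sum r_i\le\frac92$. Hence $V$ and its subspace $X$ have cotype $2$.
\end{proof}

For part (2) we recall two facts on a real Banach lattice $\mathcal L$. If $\mathcal L$ is reflexive, it is Dedekind complete: every nonempty subset that is bounded above has a supremum. A \emph{component} of $e\ge0$ is an element $e'$ with $e'\wedge(e-e')=0$; the components of $e$ form a Boolean algebra. Freudenthal's spectral theorem states that in a Dedekind complete lattice, for $|x|\le e$ and $\eta>0$ there is a real linear combination $y$ of components of $e$ with $|x-y|\le\eta e$.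

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Suppose first that the real space $X$ is isomorphic to a real Banach lattice $\mathcal L$, which is then reflexive. We show that $\mathcal L$ has DPR l.u.st., which contradicts Theorem~\ref{thm:A}. Let $E'\subset\mathcal L$ have a basis $x_1,\dots,x_d$, let $x_i^*\in\mathcal L^*$ be biorthogonal to it, and $e=\sum|x_i|$. Given $\eta>0$, choose $y_i$ with $|x_i-y_i|\le\eta e$ by Freudenthal's theorem. The finitely many components involved generate a finite Boolean algebra; its atoms $e_1,\dots,e_r$ are pairwise disjoint and nonzero, and all $y_i$ lie in $F_0=\operatorname{span}(e_k)$. Disjointness gives $|\sum\varepsilon_ka_ke_k|=\sum|a_k|e_k$, so $(e_k)$ is a $1$-unconditional basis of $F_0$. Let $Ax=x-\sum_ix_i^*(x)(x_i-y_i)$. Then $Ax_i=y_i$ and $\|A-\mathrm{Id}\|\le\eta\|e\|\sum\|x_i^*\|\le\frac13$ for small $\eta$, so $\|A\|\le\frac43$ and $\|A^{-1}\|\le\frac32$. The space $F=A^{-1}(F_0)$ contains $E'$, and $\mathrm{ub}(F)\le\frac43\cdot\frac32=2$.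

The other cases reduce to this one. A complex Banach lattice is the complexification $\mathcal L+\mathrm i\mathcal L$ of a real one and, as a real space, is isomorphic to the real Banach lattice $\mathcal L\oplus_\infty\mathcal L$. A real space with an unconditional basis $(f_r)$ is a Banach lattice for the coordinatewise order and the equivalent norm $\sup_\varepsilon\|\sum\varepsilon_ra_rf_r\|$. A complex unconditional basis $(f_r)$ yields the real unconditional basis $(f_r,\mathrm if_r)$ by Lemma~\ref{lem:rc}, applied to the spans of initial segments. The last sentence of (2) follows because $X$ is complemented in $V$.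
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
We have $E_j=\Pi_jU_j$ with $\|\Pi_j\|\le\lambda_0$ by Lemma~\ref{lem:Pi}. Take $F=E_j$ in Theorem~\ref{thm:A}, whose proof gives an absolute constant $c$; over $\mathbb C$ use Lemma~\ref{lem:rc} and replace $c$ by $c/2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(a)$\Rightarrow$(b). We first show that $Z\oplus_\infty c_0$ has l.u.st. The space $c_0$ has l.u.st.\ by Lemma~\ref{lem:compl} with $\mathbf P=\mathrm{Id}$, which settles the case $Z=\{0\}$. Otherwise let $\lambda$ be a common l.u.st.\ constant of $Z$ and $c_0$. A finite-dimensional subspace of $Z\oplus_\infty c_0$ lies in some $E_1\oplus E_2$ with $E_1\subset Z$ and $E_2\subset c_0$ finite-dimensional and nonzero. Factor the inclusion of $E_i$ as $v_iu_i$ through $U_i$, scaled so that $\|u_i\|=1$. Then $\|v_i\|\ge1$ and $\mathrm{ub}(U_i)\ge1$, while $\|v_i\|\,\mathrm{ub}(U_i)\le\lambda$; so both numbers are at most $\lambda$. The space $U_1\oplus_\infty U_2$ satisfies $\mathrm{ub}(U_1\oplus_\infty U_2)\le\lambda$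 (take the union of two bases), and the operators $u_1\oplus u_2$, restricted to the given subspace, and $v_1\oplus v_2$ give a factorization with constant at most $\lambda^2$. Next, $Z\oplus_\infty c_0$ has no cotype $q<\infty$: for the unit vectors of $c_0$, $\|\sum_{i\le M}\varepsilon_ie_i\|=1$ while $(\sum_{i\le M}\|e_i\|^q)^{1/q}=M^{1/q}$. The theorem of Figiel, Johnson and Tzafriri quoted in Section~\ref{sec:intro} gives DPR l.u.st.

(b)$\Rightarrow$(c). The space $Z$ is complemented in $Z\oplus c_0$.

(c)$\Rightarrow$(a). As noted after Definition~\ref{def:lust}, DPR l.u.st.\ implies l.u.st., and l.u.st.\ passes to complemented subspaces and to isomorphic spaces.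
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
``44 P.~Mattila, Geometry of sets and measures in Euclidean spaces'',
\texttt{https://2prime.github.io/files/Absolutely\_Summing\_Operators.pdf}.

\end{thebibliography}
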